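# Order-3 subsquares of a random Latin square: the expected number tends to $1/18$

## 1. Latin squares, subsquares and the permutations between rows

**Definition 1 (Latin square).** A *Latin square* of order $n$ is an $n\times n$ array with entries from $[n]=\{1,\dots,n\}$ in which no symbol is repeated within a row or a column. Let $\mathcal L_n$ be the set of all of them (the problem calls it $L(n,n)$). Throughout, $L$ is a uniformly random element of $\mathcal L_n$, and $\mathbb P,\mathbb E$ refer to $L$. We also view $L$ as the set of triples $(r,c,s)$ with $L(r,c)=s$. A *line* is a row, a column or a symbol.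

Our running example is the addition table of $\mathbb Z_6$, with rows, columns and symbols named $0,\dots,5$ and $L(r,c)=r+c \bmod 6$:
$$\begin{array}{cccccc}0&1&2&3&4&5\\1&2&3&4&5&0\\2&3&4&5&0&1\\3&4&5&0&1&2\\4&5&0&1&2&3\\5&0&1&2&3&4\end{array}$$

**Definition 2 (subsquare).** A *subsquare of order $m$* of a Latin square is an $m\times m$ submatrix, formed by any $m$ rows and any $m$ columns, which contains only $m$ distinct symbols. $E_m$ denotes the expected number of order $m$ subsquares of $L$ (it depends on $n$).

In $\mathbb Z_6$, rows $0,2,4$ and columns $0,2,4$ carry only the symbols $0,2,4$, so they form a subsquare of order $3$. Rows $0,2,4$ and columns $1,3,5$ form another one, with symbols $1,3,5$.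

**Definition 3 (partial Latin square).** A *partial Latin square* is a set $H\subset[n]^3$ of triples, no two of which agree in two coordinates.

The set $\{(1,1,1),(1,2,2),(2,1,2)\}$ is a partial Latin square. The set $\{(1,1,1),(2,1,1)\}$ is not, because its triples agree in column and symbol. A partial Latin square need not lie in a Latin square: for $n=2$, $\{(1,1,1),(2,2,2)\}$ does not.

**Definition 4 (row permutations and row flips).** Row $r$ is a bijection $L_r$ from columns to symbols. For rows $i\neq r$ put $\sigma_{i,r}=L_i^{-1}L_r$, a permutation of the columns. Thus $L(i,\sigma_{i,r}(c))=L(r,c)$: start at $c$, read the symbol in row $r$, and go to the column where row $i$ has that symbol. If $O$ is a cycle of $\sigma_{i,r}$ (as a set of columns), *flipping $O$* means exchanging rows $i$ and $r$ in the columns of $O$.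

A flip gives a Latin square: columns only have two entries exchanged, and $L_r(O)=L_i(\sigma_{i,r}(O))=L_i(O)$, so both rows remain bijections. In the new square $\sigma_{i,r}$ is inverted on $O$ and unchanged elsewhere. So the cycles are the same sets, and flipping $O$ again restores $L$.

In $\mathbb Z_6$, $\sigma_{0,2}(c)=c+2$ has the cycles $\{0,2,4\}$ and $\{1,3,5\}$. Flipping $\{0,2,4\}$ turns row $0$ into $2\,1\,4\,3\,0\,5$ and row $2$ into $0\,3\,2\,5\,4\,1$.

**Definition 5 (symbol permutations and symbol flips).** For symbols $b\ne y$ let $\beta_{b,y}$ be the permutation of the rows with $\beta_{b,y}(r)=r^*$, where $b$ is in row $r^*$ in the column in which $y$ is in row $r$. *Flipping* a cycle $O$ of $\beta_{b,y}$ means exchanging $b$ and $y$ in all rows of $O$.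

The columns containing $y$ in rows of $O$ are the columns containing $b$ in rows of $\beta_{b,y}(O)=O$, so again we get a Latin square. It has the same cycle sets for $\beta_{b,y}$, and flipping $O$ again restores $L$. In $\mathbb Z_6$, row $r$ has $y$ in column $y-r$, where $b$ is in row $r+b-y$; so $\beta_{0,2}(r)=r-2$. Flipping $\{0,2,4\}$ exchanges $0$ and $2$ in rows $0,2,4$, which become $2\,1\,0\,3\,4\,5$, $\ 0\,3\,4\,5\,2\,1$ and $4\,5\,2\,1\,0\,3$.

**Definition 6 (intercalate, switching).** An *intercalate* is a subsquare of order 2. $\mathrm{Int}(L)$ is the number of intercalates of $L$. If $I$ is an intercalate with rows $r,r''$ and columns $c,c'$, then $L^I$ is obtained by *switching* it, that is, by exchanging its two symbols.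

$I$ is then an intercalate of $L^I$ with the same rows, columns and symbols, and $(L^I)^I=L$. If $i\notin\{r,r''\}$, row $r$ of $L^I$ is $L_r\circ(c\,c')$, so
$$\sigma_{i,r}(L^I)=\sigma_{i,r}(L)\circ(c\,c').$$
In $\mathbb Z_6$, rows $0,3$ and columns $0,3$ form an intercalate. Before the switch $\sigma_{1,0}(c)=c-1$; after it, $L(0,0)=3$, and row $1$ has $3$ in column $2$, so $\sigma_{1,0}(0)=2$, the old value at $3$.

**Definition 7 (frozen, free).** We often fix *frozen* sets $R^*,K^*,\Sigma^*$ of rows, columns and symbols. An intercalate is *free* if it contains no frozen row, column or symbol.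

With $R^*=K^*=\Sigma^*=\{1\}$ the intercalate just described in $\mathbb Z_6$ is free; the one with rows $1,4$ and columns $0,3$ is not. An intercalate that is free in $L$ is also free in $L^I$.

**Definition 8 (conjugate).** $L^\dagger=\{(s,r,c):(r,c,s)\in L\}$. The rows, columns, symbols of $L^\dagger$ are the symbols, rows, columns of $L$.

For $\mathbb Z_6$, $L^\dagger(s,r)=s-r$. If $L$ is uniform, so is $L^\dagger$. Row $s$ of $L^\dagger$ maps $r$ to the column of $s$ in row $r$ of $L$, so $\sigma_{b,y}(L^\dagger)=\beta_{b,y}(L)$. Intercalates correspond to intercalates, $(L^I)^\dagger=(L^\dagger)^{I^\dagger}$, and frozen sets $(R^*,K^*,\Sigma^*)$ for $L$ correspond to frozen rows $\Sigma^*$, columns $R^*$, symbols $K^*$ for $L^\dagger$. Hence every statement about $L$ (a *row version*), applied to $L^\dagger$, gives a true *symbol version*. The dictionary is: $i\to b$, $r\to y$, $\sigma_{i,r}\to\beta_{b,y}$; the columns permuted become rows; the roles of $R^*,K^*$ are taken by $\Sigma^*,R^*$; "depends only on the rows in $R^*$" becomes "depends only on the positions of the symbols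 in $\Sigma^*$"; "depends on $L_i$" becomes "depends on the positions of $b$"; "both rows $r$ of $I$" becomes "both symbols $y$ of $I$". For instance, if $I$ has rows $r_1,r_2$ and symbols $x,x'\ne a$, then $\beta_{a,x}(L^I)=\beta_{a,x}(L)\circ(r_1\,r_2)$.

**Definition 9 (first return, separate).** For a permutation $\sigma$ and a set $X$, the *first-return permutation* $\sigma|_X$ sends $x\in X$ to the first element of $X$ among $\sigma(x),\sigma^2(x),\dots$. An element is *separate* from a set not containing it if its cycle contains no element of that set.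

For $\sigma(c)=c+1$ on $\mathbb Z_6$ and $X=\{0,2,3\}$, $\sigma|_X$ is the cycle $0\to2\to3\to0$, and $0$ is not separate from $\{2,3\}$. We use three facts. Two elements of $X$ lie in the same cycle of $\sigma$ iff they do in $\sigma|_X$. If $\tau$ is supported on $X$, then $(\tau\sigma)|_X=\tau\circ\sigma|_X$, because $\tau\sigma$ follows the path of $\sigma$ until that path enters $X$, and then applies $\tau$. Consequently, if $\sigma$ is uniform, $\sigma|_X$ is uniform on $\mathrm{Sym}(X)$ (multiply by a uniform $\tau$). So for uniform $\sigma$ and $x\notin X'$, $x$ is separate from $X'$ iff it is fixed by $\sigma|_{X'\cup\{x\}}$, which has probability $1/(|X'|+1)$. This number $1/(|X'|+1)$ will appear everywhere.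

We also need some standard facts. The permanent of a 0/1 matrix counts the perfect matchings of the corresponding bipartite graph. *Bregman's theorem*: if the matrix has size $n$ and all row sums $m$, the permanent is at most $(m!)^{n/m}$. The *van der Waerden bound* of Egorychev and Falikman: if moreover all column sums are $m$, the permanent is at least $n!(m/n)^n$. For $n=3$, $m=2$ the permanent is $2$ (zeros on the diagonal), between $6\cdot\frac8{27}\approx1.78$ and $2^{3/2}\approx2.83$. *Azuma's inequality*: a martingale $X_0,\dots,X_n$ with differences at most $a$ in absolute value satisfies $\mathbb P(X_n\le X_0-x)\le\exp(-x^2/(2na^2))$. Finally, one theorem from the literature: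

**(KSS)** [M. Kwan, A. Sah, M. Sawhney, *Large deviations in random Latin squares*, Bull. London Math. Soc. 54 (2022)] For fixed $\delta>0$, $\mathbb P(\mathrm{Int}(L)\ge(1+\delta)n^2/4)\le\exp(-\Omega(n^{4/3}(\log n)^{2/3}))$.

We only use that this is at most $\exp(-n^{1.1})$ for large $n$. Throughout, $\xi_n:=\exp(-n^{1.01})$, $k:=\lfloor n^{9/10}\rfloor$, $\kappa\ge1$ and $0<\delta,\varepsilon\le1$. A threshold $n_0(\dots)$ depends only on the listed parameters.

## 2. The limit of $E_3$ and the probability of a fixed pattern

How many order-3 subsquares does a typical large Latin square have? The paper "Most Latin Squares Have Many Subsquares" (http://users.monash.edu.au/~iwanless/papers/manysubsqJCTA.pdf) is the source of the following question.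

**Conjecture.** $\lim_{n\to\infty}E_3=\frac1{18}$. Prove or disprove.

The number $\frac1{18}$ is what one gets by pretending that each prescribed triple lies in $L$ with probability $1/n$, independently. We shall prove that for patterns of bounded size this pretense is asymptotically right.

**Theorem A.** For every fixed $h\ge0$, uniformly over all partial Latin squares $H\subset[n]^3$ with $|H|=h$: $\ \mathbb P(H\subset L)=(1+o(1))n^{-h}$ as $n\to\infty$.

**Corollary B.** The conjecture is true: $\lim_{n\to\infty}E_3=\frac1{18}$.

**Proof of Corollary B from Theorem A.** There are 12 Latin squares of order 3 on three given symbols: 6 choices for the first row, and then the second row is one of the two cyclic shifts of it, after which the third row is forced. So there are $12\binom n3^3$ ways to choose 3 rows, 3 columns, 3 symbols and a Latin square of order 3 on them. Each choice is a partial Latin square with 9 triples, and every order-3 subsquare of $L$ corresponds to exactly one choice. Hence $E_3=12\binom n3^3(1+o(1))n^{-9}\to\frac{12}{216}=\frac1{18}$. $\square$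

**Theorem C.** (i) For fixed $m$, with $\Lambda_m$ the number of Latin squares of order $m$ on $m$ given symbols, $E_m=(1+o(1))\frac{\Lambda_m}{(m!)^3}n^{3m-m^2}$. (ii) The number $X$ of order-3 subsquares of $L$ converges in distribution, and in all moments, to Poisson$(1/18)$.

Theorem C is deduced from Theorem A in Section 12. Until then we work on Theorem A.

## 3. Patterns that symmetry settles, and the first one it does not

*Small orders.* Suppose $m<n$ and a subsquare has rows $R$, columns $K$ and symbols $\Sigma$, each of size $m$. In every column of $K$ the symbols of $\Sigma$ are used up inside $R$. So in a row outside $R$ the $m$ symbols of $\Sigma$ sit in the $n-m$ columns outside $K$, and $m\le n-m$. Hence $E_3=1$ for $n=3$ and $E_3=0$ for $n=4,5$; small orders say nothing about the limit.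

*One triple.* By symmetry under symbol permutations $\mathbb P(L(1,1)=1)=\frac1n$ exactly.

*Two triples.* If they share a line, say $(1,1,1),(1,2,2)$, then as row 1 is a uniform permutation the probability is $\frac1{n(n-1)}$; the other two types of shared line are the same by conjugation. If they share no line, say $(1,1,1),(2,2,2)$: given $L(1,1)=1$, the column of symbol 1 in row 2 is uniform on $\{2,\dots,n\}$, so $L(2,2)=1$ has conditional probability $\frac1{n-1}$, and by symmetry the symbols $2,\dots,n$ share the rest equally. The probability is $\frac1n\cdot\frac1{n-1}\big(1-\frac1{n-1}\big)=\frac{n-2}{n(n-1)^2}$. For $n=2$ this is $0$, as it must be.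

*Three triples.* Take $(1,1,1),(1,2,2),(2,1,2)$. Permuting symbols changes $L_1$ arbitrarily but leaves $\sigma=\sigma_{1,2}$ alone, so $L_1$ is uniform and independent of $\sigma$. The pattern says $L_1(1)=1$, $L_1(2)=2$, $\sigma(1)=2$. Permuting columns conjugates $\sigma$, which has no fixed points, so $\mathbb P(\sigma(1)=2)=\frac1{n-1}$, and the pattern has probability $\frac1{n(n-1)^2}$.

*Four triples.* Complete the last pattern to an intercalate by adding $(2,2,1)$. Now we need $\mathbb P(\sigma(1)=2,\sigma(2)=1)$, which equals $\mathbb E[\#\text{2-cycles of }\sigma]/\binom n2$. Symmetry stops here: it does not know the cycle type of $\sigma$. For $n=4$, the rows $1234/2143$ can be completed in 4 ways (row 3 takes columns 1, 2 from $\{3,4\}$ and columns 3, 4 from $\{1,2\}$), while $1234/2341$ can be completed in only 2 ways (row 3 is $3412$ or $4123$). There are 3 derangements of the first kind and 6 of the second (and $24(3\cdot4+6\cdot2)=576$ squares in all), so the expected number of 2-cycles of $\sigma$ is $2\cdot\frac{12}{24}=1$. For a uniform derangement it would be $\frac23$.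 Theorem A with $h=4$ says that this expectation tends to $\frac12$ as $n\to\infty$.

## 4. Counting completions loses a factor $e^{O(n\log^2n)}$

The sensible first attempt: build the few rows that meet $H$ one by one, and compare the numbers of completions. For $K\le n/2$ let $\mathbb P_{seq}$ be the law of the random $K\times n$ Latin rectangle built by adding rows one at a time, each uniform among all possible extensions. For $n=4$, $K=2$ and a given first row, $\mathbb P_{seq}$ gives each of the 9 derangements probability $\frac19$, while we just saw that $L$ gives them $\frac4{24}$ or $\frac2{24}$.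

**Lemma 1.** For $K\le n/2$ and any set $\mathcal B$ of $K\times n$ Latin rectangles, $\mathbb P(\text{the first }K\text{ rows of }L\text{ are in }\mathcal B)\le e^{O(n\log^2n)}\,\mathbb P_{seq}(\mathcal B)$, with an absolute implied constant.

**Proof.** Given a $j\times n$ rectangle, join each column to the symbols not yet used in it. Each symbol has been used in exactly $j$ columns, so this bipartite graph is $m$-regular with $m=n-j$, and the number of extensions by one row is the permanent of its matrix. By the two permanent bounds it lies between $n!(m/n)^n\ge(m/e)^n$ and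
$$(m!)^{n/m}\le(e\sqrt m)^{n/m}(m/e)^n,$$
where we used $n!\ge(n/e)^n$ and $m!\le e\sqrt m\,(m/e)^m$. The ratio of the bounds is at most $(e\sqrt m)^{n/m}$. Multiplying over all remaining rows, the numbers of completions of two $K\times n$ rectangles to a Latin square have ratio at most
$$\prod_{m\le n}(e\sqrt m)^{n/m}=\exp\Big(n\sum_{m\le n}\frac{1+\frac12\log m}{m}\Big)=e^{O(n\log^2n)}.$$
So each rectangle has probability at most $e^{O(n\log^2n)}/\#\{K\times n\text{ rectangles}\}$ as the first $K$ rows of $L$. It remains to compare with $\mathbb P_{seq}$. For $m\ge n/2$ the ratio $(e\sqrt m)^{n/m}$ is at most $e^2n$. The number of $K\times n$ rectangles is at least the product of the $K$ lower bounds, while $\mathbb P_{seq}(\{\mathcal R\})$ is the reciprocal of a product of $K$ extension numbers, each at most $e^2n$ times the corresponding lower bound. Hence $1/\#\{K\times n\text{ rectangles}\}\le(e^2n)^K\mathbb P_{seq}(\{\mathcal R\})$ for every rectangle $\mathcal R$, and $(e^2n)^K=e^{O(n\log n)}$. Sum over $\mathcal R\in\mathcal B$. $\square$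

This is where the attempt stops. The probability of a pattern with 9 triples should be about $n^{-9}$, and even exact knowledge of the $\mathbb P_{seq}$-probability would only give it up to a factor $e^{O(n\log^2n)}$. But keep the lemma: it is useful for events whose $\mathbb P_{seq}$-probability is below, say, $\exp(-n^{1.04})$.

## 5. One row flip, and the single row that it leaves

The second attempt avoids counting altogether. We compare two patterns by a bijection. Fix the notation for the rest of the proof of Theorem A. Let $h\ge1$, $|H|=h$, pick $t=(i,c_0,b)\in H$ and put $C=H\setminus\{t\}$; write $\mathbb P(C)$ for $\mathbb P(C\subset L)$. Let $R,K,\Sigma$ be the sets of rows, columns and symbols of $H$, $\rho=|R|$, $J=\{c\ne c_0:(i,c,\cdot)\in H\}$ and $p=|J|$. As $H$ is a partial Latin square, the triples of $C$ in row $i$ have their columns in $J$. Put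
$$A=\{H\subset L\},\qquad B_r=\{C\subset L,\ L(r,c_0)=b\}\quad(r\notin R),$$
and let $\mathrm{sep}_r$ be the event that $c_0$ is separate from $J$ in $\sigma_{i,r}$.

If $L\in A\cap\mathrm{sep}_r$, flip the cycle of $\sigma_{i,r}$ through $c_0$. Only rows $i$ and $r\notin R$ change, no column of $J$ is affected, so $C$ stays in place, and $b$ moves from $(i,c_0)$ to $(r,c_0)$. The cycle sets of $\sigma_{i,r}$ do not change, so $\mathrm{sep}_r$ still holds. The same flip maps $B_r\cap\mathrm{sep}_r$ back to $A\cap\mathrm{sep}_r$. Hence
$$\mathbb P(A\cap\mathrm{sep}_r)=\mathbb P(B_r\cap\mathrm{sep}_r)\qquad(r\notin R).\qquad(1)$$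

In $\mathbb Z_6$ take $H=\{(0,0,0),(0,3,3)\}$, $t=(0,0,0)$, so $J=\{3\}$. For $r=2$ the cycle of $0$ is $\{0,2,4\}$, which avoids $3$; the flip of Section 1 moves symbol $0$ to $(2,0)$ and keeps $3$ at $(0,3)$. For $r=1$ the permutation $\sigma_{0,1}$ is one 6-cycle, $\mathrm{sep}_1$ fails, and the flip would exchange the two rows entirely.

Summed over $r$, the probabilities $\mathbb P(B_r)$ give essentially $\mathbb P(C)$. So Theorem A would follow by induction if both $A$ and $B_r$ made $\mathrm{sep}_r$ happen with conditional probability about $\frac1{p+1}$, as for a uniform permutation. The tool for this is the following statement. Here "$\mathcal E$ (or a quantity) *depends only on $R^*$*" means that it is a function of $(L_r)_{r\in R^*}$; for example $A$ depends only on $R$. Such an event is invariant under permutations of the rows outside $R^*$ and under switching intercalates avoiding $R^*$.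

**Proposition 2 (averages over rows look uniform).** Let $\kappa,\varepsilon$ be given, $n\ge n_0(\kappa,\varepsilon)$, frozen sets $R^*,K^*,\Sigma^*$ of size at most $\kappa$, $i\in R^*$. Let $\mathcal E$ depend only on $R^*$; let $X_0$ be a set of $d\le\kappa$ columns ($d$ fixed) depending only on $L_i$; let $\eta=\eta_{L_i}:\mathrm{Sym}(X_0)\to\{0,1\}$ have constant mean $\bar\eta$. (It is enough that $X_0,\eta$ are defined in this way when $\mathcal E$ holds.) Let $\theta_r(L)\in[0,1]$, $r\notin R^*$, satisfy $\theta_r(L^I)=\theta_r(L)$ whenever $L\in\mathcal E$, $I$ is free and $r$ is a row of $I$. Then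
$$\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R^*}\theta_r\big(\eta(\sigma_{i,r}|_{X_0})-\bar\eta\big)\Big]\Big|\le\varepsilon n\,\mathbb P(\mathcal E)+n^2\xi_n.$$
Symbol version: $b\in\Sigma^*$, $\mathcal E$ depends only on the positions of the symbols in $\Sigma^*$, $X_0$ is a set of rows depending only on the positions of $b$, the sum is over $y\notin\Sigma^*$ with $\beta_{b,y}$ in place of $\sigma_{i,r}$, and $\theta_y(L^I)=\theta_y(L)$ is required for the symbols $y$ of free $I$.

The mean $\bar\eta$ is the average of $\eta$ over $\mathrm{Sym}(X_0)$. For instance, for $X_0=J\cup\{c_0\}$ and $\eta$ = "$c_0$ is a fixed point", $\eta(\sigma_{i,r}|_{X_0})$ is the indicator of $\mathrm{sep}_r$, and $\bar\eta=\frac1{p+1}$.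

Now look at the two sides of (1). On the side of $A$ the proposition applies directly with $\mathcal E=A$. On the side of $B_r$ it does not. Indeed $\sum_{r\notin R}\mathbf 1_{B_r}\mathbf 1_{\mathrm{sep}_r}$ has at most one nonzero term, that of the row $q$ with $L(q,c_0)=b$, while the proposition controls a sum over about $n$ rows with an error $\varepsilon n\mathbb P(\mathcal E)$, which swamps one term. If we freeze $q$ as well, the sum no longer contains $q$. This is the exact point at which a single flip is stuck: it needs information about one distinguished row.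

The way past it is a second flip, of symbols. The square with $b$ at $(r,c_0)$ is compared with squares having another symbol $y$ at $(r,c_0)$. As $y$ varies, every row $r$ gets its turn, and the single row $q$ is replaced by about $n$ rows, over which Proposition 2 can average.

## 6. Theorem A from Proposition 2: a row flip and a symbol flip

We prove Theorem A by induction on $h$; the case $h=0$ is trivial. Up to permutations of rows, columns and symbols there are boundedly many partial Latin squares of size $h$, so uniformity is automatic. By induction $\mathbb P(C)=(1+o(1))n^{-(h-1)}$. We use Proposition 2 with $\kappa=h+2$; as it holds for every fixed $\varepsilon$, its error is $o(n\mathbb P(\mathcal E))+n^2\xi_n$. Note that $n^2\xi_n$ is smaller than any power of $n$.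

**Step 1 (the side of $A$).** This step evaluates the left side of (1), summed over $r$, and extracts a crude upper bound for $\mathbb P(A)$. Apply Proposition 2 with frozen sets $R,K,\Sigma$, $\mathcal E=A$, $X_0=J\cup\{c_0\}$, $\theta\equiv1$, $\eta$ = "$c_0$ is a fixed point", $\bar\eta=\frac1{p+1}$. There are $n-\rho$ rows in the sum, so
$$\sum_{r\notin R}\mathbb P(A\cap\mathrm{sep}_r)=\Big(\frac1{p+1}+o(1)\Big)n\,\mathbb P(A)+O(n^2\xi_n).\qquad(2)$$
The $B_r$ are disjoint subevents of $\{C\subset L\}$, so by (1) the left side is at most $\mathbb P(C)$. Hence $\mathbb P(A)=O(\mathbb P(C)/n)$. This applies to every partial Latin square of size $h$ and every triple of it.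

**Step 2 (the size of $B_r$).** This step shows that $\mathbb P(B_r)$ is nearly $\mathbb P(C)/n$. On $\{C\subset L\}$ let $q$ be the row with $L(q,c_0)=b$. For $r\in R$, $(r,c_0,b)\notin C$, since $H$ is a partial Latin square containing $(i,c_0,b)$ and $t\notin C$. So $\{C\subset L,\,q=r\}=\{C\cup\{(r,c_0,b)\}\subset L\}$ is empty or given by a partial Latin square of size $h$. By Step 1 for that square and its triple $(r,c_0,b)$, and since $|R|\le h$, $\mathbb P(C\subset L,\,q\in R)=O(\mathbb P(C)/n)$. All $\mathbb P(B_r)$, $r\notin R$, are equal by symmetry, and their sum is $\mathbb P(C\subset L,\,q\notin R)$. So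
$$n\,\mathbb P(B_r)=(1+O(1/n))\,\mathbb P(C)\qquad(r\notin R).\qquad(3)$$

**Step 3 (the symbol flip).** This step transports $B_r\cap\mathrm{sep}_r$ to squares with another symbol at $(r,c_0)$. For $r\notin R$, $y\notin\Sigma$ let $\mathcal S_{r,y}$ be the event that $r$ is separate from $R$ in $\beta_{b,y}$. Let
$$\mathcal E=\{C\subset L,\ L(i,c_0)\ne b\}.$$
On $\mathcal E$ let $e_0$ be the column with $L(i,e_0)=b$. Then $e_0\notin J\cup\{c_0\}$: the entries of row $i$ in the columns of $J$ are prescribed by $C$ and differ from $b$, as $H$ is a partial Latin square. With $\sigma=\sigma_{i,r}$, let $\mathrm{sep}'_r$ be the event that $c_0$ is separate from $J$ in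
$$\sigma'=\sigma\circ(c_0\ \sigma^{-1}(e_0)),$$
where $(c_0\,c_0)$ means the identity. The claim is that
$$\mathbb P(B_r\cap\mathrm{sep}_r\cap\mathcal S_{r,y})=\mathbb P(\mathcal E,\ L(r,c_0)=y,\ \mathrm{sep}'_r,\ \mathcal S_{r,y}).\qquad(4)$$
Given $L_1$ in the left event, flip the cycle $O\ni r$ of $\beta_{b,y}$ to get $L_2$. By $\mathcal S_{r,y}$, $O\cap R=\emptyset$, so the rows of $R$ are unchanged. In particular $C\subset L_2$; and $L_1(i,c_0)\ne b$ because $L_1(r,c_0)=b$. So $L_2\in\mathcal E$. In row $r$ the symbols $b$ and $y$ are exchanged, so $L_2(r,c_0)=y$. The event $\mathcal S_{r,y}$ still holds, since cycle sets are unchanged. Let $d$ be the column of $b$ in row $r$ of $L_2$. Then $\sigma_{i,r}(L_2)(d)=e_0$, so $d=\sigma_{i,r}(L_2)^{-1}(e_0)$. Row $r$ of $L_1$ is row $r$ of $L_2$ with the entries in columns $c_0,d$ exchanged, and row $i$ is the same, so $\sigma_{i,r}(L_1)=\sigma_{i,r}(L_2)\circ(c_0\,d)$. Hence $\mathrm{sep}_r$ holds for $L_1$ iff $\mathrm{sep}'_r$ holds for $L_2$. Conversely, the same flip maps a square of the right event to a square with $b$ at $(r,c_0)$ and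 unchanged rows in $R$, so into the left event, and it is inverse to the first map. This proves (4).

Here is a check in $\mathbb Z_6$. Let $i=0$, $b=0$, $c_0=1$, $J=\{3\}$ with $C=\{(0,3,3)\}$, $r=2$; so $e_0=0$ and $y=L(2,1)=3$. The cycle of row $2$ in $\beta_{0,3}(r)=r+3$ is $\{2,5\}$, which avoids $R=\{0\}$. Flipping it turns row $2$ into $2\,0\,4\,5\,3\,1$, so the new $\sigma_{0,2}$ is $0\to2,\ 1\to0,\ 2\to4,\ 3\to5,\ 4\to3,\ 5\to1$. This agrees with $\sigma'=\sigma\circ(1\;4)$ for $\sigma(c)=c+2$, $\sigma^{-1}(0)=4$.

Let $W$ be the sum of (4) over all $r\notin R$, $y\notin\Sigma$. We evaluate it twice.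

**Step 4 ($W$ from the right side of (4)).** The purpose is to show
$$W=\frac{1+o(1)}{(p+1)(\rho+1)}\,n\,\mathbb P(C).\qquad(5)$$
Summing over $y$ first, $W=\mathbb E[\mathbf 1_{\mathcal E}\sum_{r\notin R}\theta_r\mathbf 1_{\mathrm{sep}'_r}]$ with $\theta_r=\mathbf 1[L(r,c_0)\notin\Sigma]\,\mathbf 1[\mathcal S_{r,L(r,c_0)}]$. We apply Proposition 2 with frozen sets $R,K,\Sigma$, and check its hypotheses one after the other.

The event $\mathcal E$ depends only on the rows in $R$.

*The weights.* Let $I$ be free and $r$ a row of $I$. As $c_0\in K$, $c_0$ is not a column of $I$, so $y=L(r,c_0)$ is unchanged by the switch. Also $y$ is not a symbol of $I$, since in row $r$ it occurs only in column $c_0$; and $b\in\Sigma$ is not a symbol of $I$. So the positions of $b$ and $y$, hence $\beta_{b,y}$ and $\theta_r$, are unchanged.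

*The marked set.* Let $X_0=J\cup\{c_0,e_0\}$, which is determined by $L_i$ and has size $p+2$ on $\mathcal E$, and let $s=\sigma|_{X_0}$. We show that
$$\sigma'|_{X_0}=s\circ(c_0\ s^{-1}(e_0)).$$
Let $z=\sigma^{-1}(e_0)$ and $m=s^{-1}(e_0)$; $z$ is $m$ or an interior point of the $\sigma$-path from $m$ to $e_0$. We have $\sigma'(c_0)=e_0$, $\sigma'(z)=\sigma(c_0)$ and $\sigma'=\sigma$ elsewhere. If $m\ne c_0$, then $z\ne c_0$. From $m$, $\sigma'$ follows $\sigma$ to $z$, jumps to $\sigma(c_0)$, and follows $\sigma$ to $s(c_0)$ (the interior of the path from $c_0$ to $s(c_0)$ avoids $z$). So $m\mapsto s(c_0)$ and $c_0\mapsto e_0=s(m)$, and all other first returns are unchanged. If $m=c_0$, then $c_0\mapsto e_0=s(c_0)$ under $\sigma'$; the points strictly between $c_0$ and $e_0$, none of them in $X_0$, split off into a separate cycle if there are any, and all else is unchanged. So $\sigma'|_{X_0}=s$, as claimed.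

*The mean.* Therefore $\mathbf 1_{\mathrm{sep}'_r}$ is a function $\eta$ of $s$: it says that $c_0$ is separate from $J$ in $s'=s\circ(c_0\ s^{-1}(e_0))$. If $s$ is uniform on $\mathrm{Sym}(X_0)$, then $s'$ is uniform on $\{s':s'(c_0)=e_0\}$. Indeed the preimages of $s'$ are exactly the $|X_0|$ permutations $s'\circ(c_0\,z')$, $z'\in X_0$: such a permutation sends $z'$ to $s'(c_0)=e_0$, and multiplying it by $(c_0\,z')$ returns $s'$. Deleting $e_0$, that is, taking the first return to $J\cup\{c_0\}$, is a bijection from $\{s':s'(c_0)=e_0\}$ to $\mathrm{Sym}(J\cup\{c_0\})$ (the inverse inserts $e_0$ right after $c_0$), and it preserves separation of $c_0$ from $J$. So $\bar\eta=\frac1{p+1}$.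

Proposition 2 gives $W=\frac1{p+1}\mathbb E[\mathbf 1_{\mathcal E}\sum_{r\notin R}\theta_r]+o(n\mathbb P(C))$.

*The remaining sum.* Index it by $y=L(r,c_0)$. For $y\notin\Sigma$ let $r_y$ be the row of $y$ in column $c_0$. Since $\beta_{b,y}(r_y)=q$, the condition "$r_y\notin R$ and $r_y$ is separate from $R$ in $\beta_{b,y}$" is equivalent to "the cycle of $q$ in $\beta_{b,y}$ avoids $R$", which forces $q\notin R$. Put $\mathcal E'=\mathcal E\cap\{q\notin R\}=\{C\subset L,\,q\notin R\}$ (as $i\in R$, $q\notin R$ already implies $L(i,c_0)\ne b$). Then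
$$\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R}\theta_r\Big]=\mathbb E\Big[\mathbf 1_{\mathcal E'}\sum_{y\notin\Sigma}\mathbf 1[q\text{ separate from }R\text{ in }\beta_{b,y}]\Big].$$
Apply the symbol version of Proposition 2 with frozen sets $R,K,\Sigma$. Here $\mathcal E'$ depends only on the positions of the symbols of $\Sigma$; $X_0=R\cup\{q\}$ is determined by the positions of $b$ and has size $\rho+1$ on $\mathcal E'$; $\theta\equiv1$; $\eta$ = "$q$ is a fixed point", $\bar\eta=\frac1{\rho+1}$. So the expectation is $(\frac1{\rho+1}+o(1))n\mathbb P(\mathcal E')+O(n^2\xi_n)$. By Step 2, $\mathbb P(\mathcal E')=(1-O(1/n))\mathbb P(C)$, and (5) follows.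

**Step 5 ($W$ from the left side of (4)).** The purpose is to express $W$ through $\mathbb P(B_r\cap\mathrm{sep}_r)$. Fix $r_0\notin R$. Apply the symbol version of Proposition 2 with frozen sets $R\cup\{r_0\},K,\Sigma$ and $\mathcal E=B_{r_0}$, which depends only on the positions of the symbols of $\Sigma$. Take $\theta_y=\mathbf 1_{\mathrm{sep}_{r_0}}$ for all $y$; this is a function of the frozen rows $i,r_0$, hence unaffected by free switches. Take $X_0=R\cup\{r_0\}$, $\eta$ = "$r_0$ is a fixed point", $\bar\eta=\frac1{\rho+1}$. Then
$$\sum_{y\notin\Sigma}\mathbb P(B_{r_0}\cap\mathrm{sep}_{r_0}\cap\mathcal S_{r_0,y})=\frac n{\rho+1}\mathbb P(B_{r_0}\cap\mathrm{sep}_{r_0})+o(n\mathbb P(B_{r_0})).$$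
(By (3), $\mathbb P(B_{r_0})$ is of order $n^{-h}$, so $n^2\xi_n$ is absorbed.) By symmetry this is the same for all $r_0\notin R$. Summing over $r_0$ and using (3), $W=\frac{n^2}{\rho+1}\mathbb P(B_{r_0}\cap\mathrm{sep}_{r_0})+o(n\mathbb P(C))$. Comparing with (5),
$$n\,\mathbb P(B_{r_0}\cap\mathrm{sep}_{r_0})=\Big(\frac1{p+1}+o(1)\Big)\mathbb P(C).\qquad(6)$$

**Step 6 (conclusion).** We put the two sides of (1) together. By (1), (6) and symmetry, $\sum_{r\notin R}\mathbb P(A\cap\mathrm{sep}_r)=(\frac1{p+1}+o(1))\mathbb P(C)$. By (2) the same sum equals $(\frac1{p+1}+o(1))n\mathbb P(A)+O(n^2\xi_n)$. Hence $\mathbb P(A)=(1+o(1))\mathbb P(C)/n=(1+o(1))n^{-h}$. This proves Theorem A, given Proposition 2. $\square$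

The plan for Proposition 2 is as follows. Switching a free intercalate on row $r$ and columns $c,c'$ multiplies $\sigma_{i,r}$ by $(c\,c')$ and preserves the uniform law. If the column pairs of free intercalates are equidistributed, then on average over $r$ the law of $\sigma_{i,r}$ hardly changes when we multiply by boundedly many random transpositions (Sections 7 to 9). Such a multiplication makes the first-return permutation of the marked points uniform, provided that no two of them are close along a cycle (Section 10). Finally, marked points are rarely close (Section 11). Since $\mathcal E$ may be very unlikely, the equidistribution must fail with only tiny probability, and by Lemma 1 "tiny" has to beat $e^{-O(n\log^2n)}$.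

## 7. Uniform perfect matchings, and the intercalates made by one new row

A new row in the sequential construction is a uniform perfect matching of an almost complete bipartite graph. First we estimate edge probabilities by switchings.

**Lemma 3.** Let $G'$ be bipartite with parts (columns and symbols) of size $\nu\ge100$, each vertex nonadjacent to at most $j$ vertices of the other part, $20j\le\nu$. Let $M$ be a uniform perfect matching of $G'$. For every edge $e$: $(1-2j/\nu)/\nu\le\mathbb P(e\in M)\le1/(\nu-2j)$. Any $t$ disjoint edges are all in $M$ with probability at most $(2/\nu)^t$, if $t+2j\le\nu/2$.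

**Proof.** Perfect matchings exist by Hall's theorem, since all degrees are at least $\nu/2$. Let $e=(c,s)$.

**Step 1.** This step gives the upper bounds. If $e\in M$, consider $c''\ne c$ and exchange the partners of $c$ and $c''$. This is allowed unless $c''$ is nonadjacent to $s$ or $M(c'')$ is nonadjacent to $c$, so for at least $\nu-1-2j$ vertices $c''$. The result omits $e$, and $c''$ is recovered as the partner of $s$. So $\mathbb P(e\in M)(\nu-1-2j)\le1-\mathbb P(e\in M)$, which is the upper bound. This argument only needs $\nu-2j>0$ and the existence of a perfect matching. For $t$ disjoint edges, condition on one edge at a time. After $a$ edges the remaining graph has parts of size $\nu-a$ and at most $j$ non-neighbors per vertex, and $M$ is uniform there. So the probability is at most $\prod_{a<t}\frac1{\nu-a-2j}\le(2/\nu)^t$.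

**Step 2.** This step gives the lower bound. If $e\notin M$, let $s_1=M(c)$, $c_1=M^{-1}(s)$. If $(c_1,s_1)\in G'$, replace $(c,s_1),(c_1,s)$ by $(c,s),(c_1,s_1)$; given $c_1$ this is injective. There are $\nu-1$ possible $c_1$, so $\mathbb P(e\notin M,(c_1,s_1)\in G')\le(\nu-1)\mathbb P(e\in M)$. There are at most $\nu j$ non-edges $(c_1,s_1)$, and for each the probability of $M(c)=s_1$, $M(c_1)=s$ is at most $\frac1{(\nu-2j)(\nu-1-2j)}$. So
$$\mathbb P(e\notin M,(c_1,s_1)\notin G')\le\frac{\nu j}{(\nu-2j)(\nu-1-2j)}\le\frac{2j}\nu,$$
since $\nu-2j\ge0.9\nu$ and $\nu-1-2j\ge0.89\nu$. Adding the three cases, $\nu\,\mathbb P(e\in M)\ge1-2j/\nu$. $\square$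

Now let $M$ be a new row and let $L_r$, $r\in S$, be earlier rows. The new row makes an intercalate with row $r$ in columns $c,c'$ iff $M(c)=L_r(c')$ and $M(c')=L_r(c)$. For a pair $c\neq c'$ we expect probability about $n^{-2}$.

**Lemma 4 (one new row).** Let $\delta>0$, $n\ge n_0(\delta)$, $j\le3k$. Let $G$ be an $(n-j)$-regular bipartite graph between columns and symbols; let $S$ index at most $k$ bijections $L_r$ (columns to symbols), pairwise disjoint as edge sets; let $w_r(c,c')\in[0,1]$ for $r\in S$ and unordered pairs $\{c,c'\}$. Let $M$ be a uniform perfect matching of $G$ and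
$$\psi=\sum_{r\in S}\sum_{\{c,c'\}}w_r(c,c')\mathbf 1[M(c)=L_r(c'),M(c')=L_r(c)],\qquad\mu=n^{-2}\sum_{r\in S}\sum_{\{c,c'\}}w_r(c,c')\le k/2.$$
Then $\mathbb P(\psi\le\mu-\delta k)\le\exp(-n^{3/20})$.

Why not apply Azuma to $\psi$ directly? Exchanging two values of $M$ can change $\psi$ by an amount of order $k$, and there are $n$ exposure steps. So Azuma sees fluctuations of order $k\sqrt n$, more than $\mu\le k/2$. The proof therefore splits the columns into blocks. Once $M$ is known on one block, the intercalates between that block and another are determined by the values on the other block, one column at a time, with capped contributions. A quantity of size about $kn$, for which Azuma does work, controls the conditional expectations.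

**Proof.** Let $q=\lceil20/\delta\rceil+5$, and partition the columns into $q$ blocks $B_1,\dots,B_q$ of sizes $\lfloor n/q\rfloor$ or $\lceil n/q\rceil$ (in this proof $B_u$ denotes a block). For $u<v$ let $\psi_{uv},\mu_{uv}$ be the parts of $\psi,\mu$ coming from pairs with $c\in B_u,c'\in B_v$. There are at most $(\frac1{2q}+o(1))n^2$ pairs inside blocks, so $\sum_{u<v}\mu_{uv}\ge\mu-k/q$ for large $n$. Fix $u<v$; let $\delta'=\delta/(10q^2)$, $\tau=\lceil n^{1/5}\rceil$.

**Step 1 (cap).** This step bounds the contribution of any single value of $M$ on $B_v$. For $c'\in B_v$ and a symbol $s$ let $\gamma(c',s)=\sum w_r(c,c')$ over the $r\in S$ with $c:=L_r^{-1}(s)\in B_u$ and $M(c)=L_r(c')$. This is determined by $M|_{B_u}$, and $\psi_{uv}=\sum_{c'\in B_v}\gamma(c',M(c'))$. For fixed $(c',s)$ the edges $(L_r^{-1}(s),L_r(c'))$, $r\in S$, are pairwise disjoint, because the $L_r$ are edge-disjoint. If $\gamma(c',s)>\tau$, at least $\tau$ of these edges lie in $M$. By Lemma 3,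
$$\mathbb P(\gamma(c',s)>\tau)\le\binom k\tau\Big(\frac2n\Big)^\tau\le\Big(\frac{2ek}{\tau n}\Big)^\tau\le2^{-\tau}.$$
Let $\mathcal K$ be the event that all $\gamma(c',s)\le\tau$; then $\mathbb P(\mathcal K^c)\le n^22^{-\tau}$.

**Step 2 (a smooth statistic).** This step provides a concentrated quantity that counts the half-made intercalates which can still be completed. Let $w'_r(c,c')=w_r(c,c')\mathbf 1[(c',L_r(c))\in G]$ for $c\in B_u,c'\in B_v$, and for a bijection $\pi$ from columns to symbols
$$H'(\pi)=\sum_{r\in S}\ \sum_{c\in B_u,\,c'\in B_v}w'_r(c,c')\,\mathbf 1[\pi(c)=L_r(c')]\,\mathbf 1[L_r(c)\notin\pi(B_u\cup B_v)].$$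
Let $\pi$ be uniform. For given $r,c,c'$ both indicators equal 1 with probability $\frac1n\cdot\frac{n-|B_u|-|B_v|}{n-1}\ge\frac1n(1-\frac2q-\frac2n)$. For given $r,c$ exactly $j$ columns $c'$ have $(c',L_r(c))\notin G$. So
$$\mathbb EH'(\pi)\ge\frac1n\Big(1-\frac2q-\frac2n\Big)(n^2\mu_{uv}-knj).$$
$H'$ is a sum over pairs $(r,c)$, each contributing at most one term (with $c'=L_r^{-1}(\pi(c))$), of size in $[0,1]$. Exchanging the values of $\pi$ at two columns $c_1,c_2$ affects only pairs $(r,c)$ with $c\in\{c_1,c_2\}$ or $L_r(c)\in\{\pi(c_1),\pi(c_2)\}$. These are at most $4k$ pairs, so $H'$ changes by at most $4k$. Reveal $\pi(1),\pi(2),\dots$ and consider the Doob martingale of $H'$. Given $\pi(1),\dots,\pi(t-1)$, the completions with $\pi(t)=a$ and those with $\pi(t)=a'$ are in bijection via exchanging the values $a,a'$, that is, exchanging the values of $\pi$ at two columns. So the conditional expectations for different values of $\pi(t)$ differ by at most $4k$, and the martingale differences are at most $4k$. Azuma gives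
$$\mathbb P(H'(\pi)\le\mathbb EH'(\pi)-\delta'kn)\le\exp\Big(-\frac{(\delta'kn)^2}{2n(4k)^2}\Big)=\exp(-\delta'^2n/32).$$
By the van der Waerden bound $\mathbb P(\pi\subset G)\ge(1-j/n)^n\ge e^{-2j}$, and $M$ has the law of $\pi$ conditioned on $\pi\subset G$. Therefore $\mathbb P(H'(M)\le\mathbb EH'(\pi)-\delta'kn)\le\exp(2j-\delta'^2n/32)$. This is tiny because $j\le3n^{9/10}$.

**Step 3 (exposure).** This step shows that $\psi_{uv}$ is rarely much less than $H'(M)/n$. Reveal $M|_{B_u}$, then $M(c'_1),M(c'_2),\dots$ for the columns $c'_t$ of $B_v$. At each stage the remaining graph has $\nu_t\in[n/2,n]$ vertices per side, each with at most $j$ non-neighbors, and $M$ is uniform there. By Lemma 3 each unused $s$ with $(c'_t,s)\in G$ has conditional probability at least $(1-2j/\nu_t)/\nu_t\ge(1-4j/n)/n$ of being $M(c_t')$. Let $A_t=\sum\gamma(c'_t,s)$ over these $s$. Put $\lambda=\delta'/\tau$ and $\zeta=(1-4j/n)(1-\delta'/2)$. On $\mathcal K$, which is determined by $M|_{B_u}$, all $\lambda\gamma\le\delta'$, so $1-e^{-\lambda\gamma}\ge\lambda\gamma(1-\delta'/2)$ and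
$$\mathbb E[e^{-\lambda\gamma(c'_t,M(c'_t))}\mid\text{history}]\le1-\lambda\zeta A_t/n\le\exp(-\lambda\zeta A_t/n).$$
Hence $\mathbf 1_{\mathcal K}\exp\big(-\lambda\sum_{t'\le t}\gamma(c'_{t'},M(c'_{t'}))+\lambda\zeta n^{-1}\sum_{t'\le t}A_{t'}\big)$ is a supermartingale with expectation at most 1, and Markov's inequality gives
$$\mathbb P\Big(\mathcal K,\ \psi_{uv}\le\zeta n^{-1}\sum_tA_t-\delta'k\Big)\le e^{-\lambda\delta'k}=\exp(-\delta'^2k/\tau).$$
Moreover $\sum_tA_t\ge H'(M)$: for a nonzero term $(r,c,c')$ of $H'(M)$, the symbol $s=L_r(c)$ is not in $M(B_u\cup B_v)$, so it is unused throughout; also $(c',s)\in G$, and the term contributes $w_r(c,c')$ to $\gamma(c',s)$.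

**Step 4 (sum over block pairs).** This step collects the errors. Outside an event of probability at most $n^22^{-\tau}+\exp(2j-\delta'^2n/32)+\exp(-\delta'^2k/\tau)\le\exp(-n^{0.16})$,
$$\psi_{uv}\ge\Big(1-\frac2q-\frac{\delta'}2-o(1)\Big)\mu_{uv}-\frac{kj}n-2\delta'k.$$
Sum over the at most $q^2/2$ pairs $u<v$. We have $kj/n=o(k)$, $\mu-k/q\le\sum\mu_{uv}\le\mu\le k/2$ and $q^2\delta'=\delta/10$. So
$$\psi\ge\mu-\frac kq-\frac kq-\frac{\delta'k}4-\frac{\delta k}{10}-o(k)>\mu-\delta k,$$
since $\frac2q\le\frac\delta{10}$. The total failure probability is at most $q^2\exp(-n^{0.16})\le\exp(-n^{3/20})$. $\square$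

## 8. Free intercalates are equidistributed

For $r\notin R^*$ let $D_r(c,c')\in\{0,1\}$ indicate that there is a free intercalate using row $r$ and columns $c,c'$. There is at most one, since its other row must have $L(r,c')$ in column $c$. In $\mathbb Z_6$ the intercalates have rows $r,r+3$ and columns $c,c+3$. With $R^*=\{0\}$ and no other frozen line, $D_1(c,c+3)=1$ and $D_1=0$ otherwise, while $D_3=0$ throughout. In a typical square $D_r$ should be $1/n$ on average, however we weight the pairs.

**Lemma 5.** Let $\kappa\in\mathbb N$, $\delta>0$, $n\ge n_0(\kappa,\delta)$, frozen sets of size at most $\kappa$, $i\in R^*$, and $w$ any function with $w_r(c,c')=w(L_i,L_r,\{c,c'\})\in[0,1]$. With probability at least $1-\exp(-n^{1.02})$: $\mathrm{Int}(L)\le n^2$ and, for all $\theta\in[0,1]^{[n]\setminus R^*}$,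
$$\Big|\sum_{r\notin R^*}\theta_r\sum_{\{c,c'\}}w_r(c,c')\Big(D_r(c,c')-\frac1n\Big)\Big|\le\delta n^2.$$

**Proof.** The left side is a convex function of $\theta$, so it suffices to treat $\theta=\mathbf 1_S$, for all $S\subset[n]\setminus R^*$. Write $T(w,S)=\sum_{r\in S}\sum_{\{c,c'\}}w_rD_r$, $T_0(w,S)=\frac1n\sum_{r\in S}\sum_{\{c,c'\}}w_r$, and $\delta_1=\delta/20$.

**Step 1 (removing frozen columns and symbols).** After this step we need not distinguish free intercalates from others. Set $w_r(c,c')$ to $0$ if $c$ or $c'\in K^*$ or $L_r(c)$ or $L_r(c')\in\Sigma^*$. For each $r$ at most $2\kappa n$ pairs are affected, so $T_0$ changes by at most $2\kappa n$. $T$ does not change, since $D_r=0$ there. And $w_r$ is still a function of $L_i,L_r$. Now an intercalate on two non-frozen rows $r,r''$ in columns with $w_r>0$ is free.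

**Step 2 (two blocks of rows).** This step produces a failure probability small enough to survive Lemma 1. Divide the non-frozen rows into blocks of size $k$, with fewer than $k$ rows left over. For an ordered pair $U\ne V$ of blocks and $S'\subset U$, let $\mathrm{Bad}(U,V,S')$ be the event that the intercalates between rows $r\in S'$ and $r''\in V$, weighted by $w_r$, total less than $\frac k{n^2}\sum_{r\in S'}\sum_{\{c,c'\}}w_r-2\delta_1k^2$. It depends only on the rows $i$, $U$, $V$; by row symmetry we may assume, for bounding its probability, that these, in this order, are the first $2k+1$ rows.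

Under $\mathbb P_{seq}$, each new row of $V$ is a uniform perfect matching of an $(n-j)$-regular graph with $j\le2k$. So Lemma 4, with $S=S'$ and $\delta_1$ for $\delta$, applies to each row of $V$ conditionally on the past, always with the same $\mu=n^{-2}\sum_{r\in S'}\sum w_r\le k/2$. If at most $\delta_1k$ rows of $V$ violate its conclusion, the total is at least $k\mu-2\delta_1k^2$. This is trivial if $\mu<\delta_1k$; otherwise the total is at least $(1-\delta_1)k(\mu-\delta_1k)\ge k\mu-\delta_1k\mu-\delta_1k^2$. So $\mathrm{Bad}$ needs more than $\delta_1k$ violations, and choosing the violating rows in at most $2^k$ ways,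
$$\mathbb P_{seq}(\mathrm{Bad})\le2^k\exp(-\delta_1kn^{3/20})\le\exp(-n^{1.04})$$
for large $n$, because $kn^{3/20}$ is of order $n^{1.05}$. By Lemma 1 and a union bound over at most $n^22^k$ triples $(U,V,S')$, with probability at least $1-\exp(-n^{1.03})$ no Bad event holds.

**Step 3 (lower bound).** Assuming no Bad event, we sum over $(U,V)$ with $S'=S\cap U$. There are at most $(n/k)^2$ ordered pairs, and at least $n/k-3$ choices of $V$ for each $U$. The leftover rows and the deficit $3$ cost $O(kn)$. Hence, for all $S$ at once,
$$T(w,S)\ge T_0(w,S)-2\delta_1n^2-O(kn)-2\kappa n\ge T_0(w,S)-3\delta_1n^2.$$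

**Step 4 (upper bound).** Here the cited theorem caps the total number of intercalates, and lower bounds for the complementary weights finish. Apply the lower bound to $w$, $1-w$ and $1$. By KSS, with probability at least $1-\exp(-n^{1.1})$, $\mathrm{Int}(L)\le n^2/4+\delta_1n^2/4\le n^2$. Let $S^c=[n]\setminus(R^*\cup S)$. Each free intercalate has two rows, so
$$T(w,S)+T(1-w,S)+T(1,S^c)\le2\,\mathrm{Int}(L)\le n^2/2+\delta_1n^2,$$
while $T_0(w,S)+T_0(1-w,S)+T_0(1,S^c)=T_0(1,[n]\setminus R^*)=n^2/2-O(n)$. Subtracting the lower bounds for $T(1-w,S)$ and $T(1,S^c)$ gives $T(w,S)\le T_0(w,S)+6\delta_1n^2+\delta_1n^2+O(n)\le T_0(w,S)+10\delta_1n^2$. Since $10\delta_1\le\delta$, both bounds are as required. The total failure probability is at most $3e^{-n^{1.03}}+e^{-n^{1.1}}\le e^{-n^{1.02}}$. $\square$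

## 9. Invariance of row permutations under random transpositions

For $N\in\mathbb N$ and $\phi:S_n\to[0,1]$ put $\phi_N(\sigma)=\mathbb E\,\phi(\sigma\circ g)$, where $(c_1,\dots,c_N)$ is a uniform $N$-tuple of distinct points, $Y=\{c_1,\dots,c_N\}$, and $g$ is uniform on $\mathrm{Sym}(Y)$ (the identity off $Y$). For example $\phi_1=\phi$, and $\phi_2(\sigma)$ is half $\phi(\sigma)$ plus half the average of $\phi(\sigma\circ(c\,c'))$ over all pairs.

**Lemma 6.** Given $\kappa,N,\varepsilon$, let $n\ge n_0(\kappa,N,\varepsilon)$; frozen sets of size at most $\kappa$, $i\in R^*$, $\sigma_r:=\sigma_{i,r}$. Let $\mathcal E\subset\mathcal L_n$ be closed under switching free intercalates. Let $\theta_r(L)\in[0,1]$ ($r\notin R^*$) and $0\le\omega\le1$ be such that $|\theta_r(L^I)-\theta_r(L)|\le\omega$ for all $L\in\mathcal E$, all free $I$, and both rows $r$ of $I$. Let $\phi$ be $[0,1]$-valued on $S_n$; $\phi$ may also depend on $L_i$. Then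
$$\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R^*}\theta_r\,(\phi-\phi_N)(\sigma_r)\Big]\Big|\le(\varepsilon+5N\omega)\,n\,\mathbb P(\mathcal E)+\exp(-n^{1.015}).$$

**Proof.**

**Step 1 (one random transposition).** This step turns the switching symmetry into approximate invariance under one transposition. Let $F(\sigma,\{c,c'\})\in[0,1]$ be any function, possibly depending on $L_i$; write $cc'$ for $\{c,c'\}$. The map $(L,I,r)\mapsto(L^I,I,r)$ is an involution on the triples with $L\in\mathcal E$, $I$ free in $L$, $r$ a row of $I$; it does not change $L_i$, and it multiplies $\sigma_r$ by $(c\,c')$, where $c,c'$ are the columns of $I$. So, summing over these triples, $\sum\theta_r(L)F(\sigma_r,cc')=\sum\theta_r(L^I)F(\sigma_r\circ(c\,c'),cc')$, and hence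
$$\sum\theta_r(L)\big[F(\sigma_r,cc')-F(\sigma_r\circ(c\,c'),cc')\big]=\sum\big[\theta_r(L^I)-\theta_r(L)\big]F(\sigma_r\circ(c\,c'),cc').$$
After division by $|\mathcal L_n|$, the right side is at most $\omega\,\mathbb E[\mathbf 1_{\mathcal E}2\,\mathrm{Int}(L)]$ in absolute value, and the left side is $\mathbb E[\mathbf 1_{\mathcal E}\sum_r\theta_r\sum_{cc'}D_r(c,c')(F(\sigma_r,cc')-F(\sigma_r\circ(c\,c'),cc'))]$. Apply Lemma 5 with $\delta=\varepsilon/(5N)$ to the two weights $F(\sigma_r,cc')$ and $F(\sigma_r\circ(c\,c'),cc')$, which are functions of $L_i,L_r$ and $\{c,c'\}$. The lemma holds for all $\theta$ simultaneously, so $\theta$ may depend on $L$. Outside an event of probability at most $2e^{-n^{1.02}}$, $\mathrm{Int}(L)\le n^2$ and $D_r$ can be replaced by $\frac1n$ at total cost $2\delta n^2$; on the exceptional event all quantities are at most $2n^3$. Multiply by $\frac2{n-1}$, so that $\frac1n\sum_{cc'}$ becomes the average over pairs: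
$$\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_r\theta_r\,\mathrm{avg}_{\{c,c'\}}\big(F(\sigma_r,cc')-F(\sigma_r\circ(c\,c'),cc')\big)\Big]\Big|\le5\Big(\omega+\frac\varepsilon{5N}\Big)n\mathbb P(\mathcal E)+n^4e^{-n^{1.02}}.\qquad(7)$$

**Step 2 (telescoping).** This step passes from one transposition to a random permutation of $N$ random points. Fix a permutation of the *indices* $1,\dots,N$, written as a product $t_1\cdots t_l$ of $l\le N-1$ transpositions; let $t^c_a$ be the corresponding transposition of the points $c_1,\dots,c_N$. Put $G_a(\sigma,c)=\phi(\sigma\circ t^c_{a+1}\cdots t^c_l)$. Then $G_l(\sigma,c)=\phi(\sigma)$, $G_a(\sigma\circ t^c_a,c)=G_{a-1}(\sigma,c)$, and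
$$\phi(\sigma)-\phi(\sigma\circ t^c_1\cdots t^c_l)=\sum_{a=1}^l\big(G_a(\sigma,c)-G_a(\sigma\circ t^c_a,c)\big).$$
If $t_a$ exchanges the indices $e,e'$, let $F(\sigma,\{x,x'\})$ be the mean of $G_a(\sigma,c)$ over $c$ given $\{c_e,c_{e'}\}=\{x,x'\}$. Then $\mathbb E_c[G_a(\sigma,c)-G_a(\sigma\circ t^c_a,c)]=\mathrm{avg}_{\{x,x'\}}(F(\sigma,xx')-F(\sigma\circ(x\,x'),xx'))$. Apply (7) for each $a$ and sum: the bound is at most $(5N\omega+\varepsilon)n\mathbb P(\mathcal E)+Nn^4e^{-n^{1.02}}$, and the last term is at most $\exp(-n^{1.015})$. Finally average over a uniform index permutation; then $t^c_1\cdots t^c_l$ becomes the $g$ in the definition of $\phi_N$. $\square$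

## 10. First returns to marked points that are far apart

What does $\sigma\mapsto\sigma\circ g$ do to the order in which a cycle visits marked points? It cuts the cycles at the points of $Y$ and reconnects the pieces at random.

**Lemma 7.** (i) Let $Y\subset[n]$, $g$ uniform on $\mathrm{Sym}(Y)$, $\sigma\in S_n$. Then $u=(\sigma g)|_Y$ is uniform on $\mathrm{Sym}(Y)$. For $m\notin Y$ whose $\sigma$-cycle meets $Y$ let $y(m)$ be the first element of $Y$ among $\sigma(m),\sigma^2(m),\dots$. On its $\sigma g$-orbit, $m$ lies strictly between $u^{-1}(y(m))$ and $y(m)$. A $\sigma$-cycle not meeting $Y$ is a cycle of $\sigma g$.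

(ii) Let $X_0\subset[n]$, $|X_0|=d$, $\phi(\sigma)=\eta(\sigma|_{X_0})$ with $\eta:\mathrm{Sym}(X_0)\to[0,1]$ of mean $\bar\eta$. Let $\mathrm{gap}_\sigma(m)=\min\{\ell\ge1:\sigma^\ell(m)\in X_0\}$. If $\mathrm{gap}_\sigma(m)>\lambda n$ for all $m\in X_0$ and $n\ge2/\lambda$, then $|\phi_N(\sigma)-\bar\eta|\le de^{-\lambda N/2}+dN/n$.

Example for (i): $\sigma(c)=c+1$ on $\mathbb Z_6$, $Y=\{0,3\}$, $g=(0\;3)$. Then $\sigma g$ has the cycles $0\to4\to5\to0$ and $3\to1\to2\to3$, so $u$ is the identity; $y(4)=0$, and indeed $4$ lies between $u^{-1}(0)=0$ and $0$. Example for gaps: for the same $\sigma$ and $X_0=\{0,2,3\}$ the gaps of $0,2,3$ are $2,1,3$.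

**Proof.** (i) From $y\in Y$, $\sigma g$ moves to $\sigma(g(y))$ and then follows $\sigma$ until it meets $Y$. So $u=(\sigma|_Y)\circ g$, which is uniform, and the path from $y$ to $u(y)$ has the same interior points as the $\sigma$-path from $g(y)$ to the next element of $Y$. These are exactly the $m\notin Y$ with $y(m)=u(y)$. The last claim is clear, as $g$ is the identity off $Y$.

(ii) For $m\in X_0$ the window $\{\sigma(m),\dots,\sigma^{\lfloor\lambda n\rfloor}(m)\}$ consists of $\lfloor\lambda n\rfloor\ge\lambda n/2$ distinct points outside $X_0$: the orbit has not returned to $m\in X_0$ yet. A set of $w$ points is missed by $Y$ with probability at most $(1-w/n)^N\le e^{-wN/n}$. So with probability at least $1-dN/n-de^{-\lambda N/2}$, $Y\cap X_0=\emptyset$ and $Y$ meets all these windows. Condition on such a $Y$. Then $m\mapsto y(m)$ is injective on $X_0$: going backwards from $y(m)$ along $\sigma$, the first element of $X_0\cup Y$ met is $m$. By (i), the $\sigma g$-path from $y$ to $u(y)$ contains in its interior at most one element of $X_0$, namely the $m$ with $y(m)=u(y)$ if it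 exists. In other words, along $\sigma g$ each $m\in X_0$ stands right before $y(m)$ in the cyclic order of $X_0\cup Y$. So under $m\leftrightarrow y(m)$, $(\sigma g)|_{X_0}$ corresponds to $u|_{y(X_0)}$, which is uniform. Hence $\phi(\sigma g)$ has conditional mean $\bar\eta$, and since $\phi$ and $\bar\eta$ lie in $[0,1]$, the remaining $Y$ cost at most $dN/n+de^{-\lambda N/2}$. $\square$

## 11. Marked points are rarely close on a cycle

Throughout this section $|R^*|\le\kappa$. To show that two marked columns are rarely close along $\sigma_{i,r_0}$ we shall again use symbol flips: a short path between them is destroyed by a flip that changes its last step, and there are many such flips. For these we need many symbols $x$ for which the cycle of $\beta_{a,x}$ through $r_0$ avoids $R^*$.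

**Lemma 8.** Let $\delta_0=\frac1{8(\kappa+1)}$. Let $\mathcal E$ and a symbol $a=a(L)$ depend only on $R^*$, let $r_0\notin R^*$, and $f(L)=\#\{x\ne a:\text{the cycle of }\beta_{a,x}\text{ through }r_0\text{ avoids }R^*\}$. For every $\varepsilon>0$ and $n\ge n_0(\kappa,\varepsilon)$: $\mathbb P(\mathcal E,f\le\delta_0n)\le\varepsilon\mathbb P(\mathcal E)+\xi_n$.

**Proof.** Let $\chi(u)=1$ for $u\le\delta_0n$, $0$ for $u\ge2\delta_0n$, linear between.

**Step 1 (invariance).** The purpose is to replace the indicator of a good cycle by its average over random transpositions. Fix a symbol $a$; let $\mathcal E_a=\mathcal E\cap\{a(L)=a\}$. Use the symbol version of Lemma 6 with frozen rows $R^*$, frozen symbol $a$ (playing the role of $i$), no frozen columns, $\theta_x=\chi(f(L))$ for all $x\ne a$, and $\phi(\beta)=1$ if the cycle of $r_0$ in $\beta$ avoids $R^*$, else $0$. Free switches leave the rows of $R^*$ unchanged, so $\mathcal E_a$ is closed under them. Switching a free $I$ changes $\beta_{a,x}$ only for the two symbols $x$ of $I$, so $f$ changes by at most 2, and $\omega=\frac2{\delta_0n}$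 works. Since $\sum_{x\ne a}\phi(\beta_{a,x})=f$ and $\chi(f)f\le2\delta_0n\chi(f)$, we get, for any $N$ and $\varepsilon'$ and large $n$,
$$\mathbb E\Big[\mathbf 1_{\mathcal E_a}\chi(f)\sum_{x\ne a}\phi_N(\beta_{a,x})\Big]\le2\delta_0n\,\mathbb E[\mathbf 1_{\mathcal E_a}\chi(f)]+\Big(\varepsilon'+\frac{10N}{\delta_0n}\Big)n\mathbb P(\mathcal E_a)+e^{-n^{1.015}}.\qquad(8)$$

**Step 2 (a lower bound for $\phi_N$).** For $\eta>0$ call $\beta$ *bad* if $\beta^l(r_0)\in R^*$ for some $1\le|l|\le\eta n$. We claim: if $\beta$ is not bad and $n\ge2/\eta$, then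
$$\phi_N(\beta)\ge c_1:=\frac1{\kappa+1}\big(1-2e^{-\eta N/2}-(\kappa+1)N/n\big).$$
Discard the event that $Y$ meets $R^*\cup\{r_0\}$, of probability at most $(\kappa+1)N/n$. If the cycle of $r_0$ meets $R^*$, also discard the event that $Y$ misses one of the windows $\{\beta^l(r_0):1\le l\le\eta n\}$, $\{\beta^{-l}(r_0):1\le l\le\eta n\}$. In this case the cycle has length greater than $\eta n$, for otherwise the window would contain its element of $R^*$. So each window consists of $\lfloor\eta n\rfloor\ge\eta n/2$ distinct points outside $R^*\cup\{r_0\}$, and it is missed with probability at most $e^{-\eta N/2}$.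

Consider a $Y$ that is not discarded. If the cycle of $r_0$ misses $Y$, then it misses $R^*$ (otherwise $Y$ would meet the windows), it is a cycle of $\beta g$ by Lemma 7(i), and $\phi(\beta g)=1$. If it meets $Y$, then no element of $R^*$ lies between the last element of $Y$ before $r_0$ and $y(r_0)$: when the cycle meets $R^*$, this stretch lies in $r_0$ and the two windows. So $y(r_0)\notin Z:=\{y(m):m\in R^*\text{ whose }\beta\text{-cycle meets }Y\}$. By Lemma 7(i), elements of $R^*$ whose $\beta$-cycle misses $Y$ stay on other cycles, and each other $m\in R^*$ is on the $\beta g$-cycle of $y(m)$. So $\phi(\beta g)=1$ iff the cycle of $y(r_0)$ in the uniform permutation $u$ avoids $Z$, that is, iff $y(r_0)$ is fixed by the first-return permutation of $u$ to $Z\cup\{y(r_0)\}$. This has probability $1/(|Z|+1)\ge1/(\kappa+1)$. The claim follows.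

**Step 3 (bad permutations are rare).** This step uses exchangeability. By the claim, if $c_1>0$, the left side of (8) is at least $c_1(n-1)\mathbb E[\mathbf 1_{\mathcal E_a}\chi(f)]-\mathbb E[\mathbf 1_{\mathcal E_a}\sum_{x\ne a}\mathbf 1[\beta_{a,x}\text{ bad}]]$. Sum over $a$. The quantity $\mathbb E[\mathbf 1_{\mathcal E}\sum_{x\neq a(L)}\mathbf 1[\beta_{a(L),x}\text{ bad}]]$ is the same for all $r_0\notin R^*$, by exchangeability of the rows outside $R^*$. For each $x$ at most $2\eta n\kappa$ rows $r$ have $\beta^l_{a,x}(r)\in R^*$ for some $1\le|l|\le\eta n$. So, averaging over $r_0$, the quantity is at most $\frac{(n-1)2\eta n\kappa}{n-\kappa}\mathbb P(\mathcal E)\le3\eta\kappa n\mathbb P(\mathcal E)$ for large $n$.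

**Step 4 (choice of constants).** We combine the three steps. Choose $\eta$ with $9\kappa(\kappa+1)\eta\le\varepsilon/4$, then $N$ so large that $c_1\ge\frac3{4(\kappa+1)}$ for large $n$, then $\varepsilon'$ with $3(\kappa+1)\varepsilon'\le\varepsilon/4$. Since $2\delta_0=\frac1{4(\kappa+1)}$, $c_1(n-1)-2\delta_0n\ge\frac n{2(\kappa+1)}-1\ge\frac n{3(\kappa+1)}$ for large $n$. Summing (8) over the $n$ symbols $a$,
$$\mathbb P(\mathcal E,f\le\delta_0n)\le\mathbb E[\mathbf 1_{\mathcal E}\chi(f)]\le3(\kappa+1)\big(3\eta\kappa+\varepsilon'+o(1)\big)\mathbb P(\mathcal E)+3(\kappa+1)e^{-n^{1.015}}\le\varepsilon\mathbb P(\mathcal E)+\xi_n.\ \square$$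

**Lemma 9.** Let $i\in R^*$; let $\mathcal E$ and a list of $d\le\kappa$ distinct columns $m_1,\dots,m_d$ ($d$ fixed), $X_0=\{m_1,\dots,m_d\}$, depend only on $R^*$. For every $\varepsilon>0$ there is $\lambda=\lambda(\kappa,\varepsilon)>0$ such that for $n\ge n_0(\kappa,\varepsilon)$
$$\mathbb E\big[\mathbf 1_{\mathcal E}\,\#\{r\notin R^*:\mathrm{gap}_{\sigma_{i,r}}(m_u)\le\lambda n\text{ for some }u\}\big]\le\varepsilon n\mathbb P(\mathcal E)+\kappa n\xi_n.$$

**Proof.** By exchangeability it suffices to show, for one $r_0\notin R^*$ and $\sigma=\sigma_{i,r_0}$, that the probability that $\mathcal E$ holds and some gap is at most $\lambda n$ is at most $\varepsilon\mathbb P(\mathcal E)+\kappa\xi_n$. Let $\lambda\le\delta_0/2$.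

**Step 1 (breaking a short path).** This step shows that a path of given length between given marks is unlikely, by an injection. Fix $u,v$ and $1\le\ell\le\lambda n$, and let $\mathcal G$ be the event that $L\in\mathcal E$, $\mathrm{gap}_\sigma(m_u)=\ell$ and $\sigma^\ell(m_u)=m_v$. Put $a=L(i,m_v)$, which depends only on $R^*$, and $c_t=\sigma^t(m_u)$ (in this proof $c_0=m_u$). Then $L(r_0,c_t)=L(i,c_{t+1})$, in particular $L(r_0,c_{\ell-1})=a$, and $c_1,\dots,c_{\ell-1}\notin X_0$. Let $x\ne a$ be a symbol such that the cycle $O$ of $\beta_{a,x}$ through $r_0$ avoids $R^*$ and $x\notin\{L(i,c_t):1\le t\le\ell-1\}$. Flip $O$ to get $L'$. The rows of $R^*$ are unchanged, so $L'\in\mathcal E$, with the same marks and the same $a$. For $0\le t<\ell-1$, $L(r_0,c_t)=L(i,c_{t+1})$ is not $x$ by the choice of $x$, and not $a$ since $c_{t+1}\ne m_v$; so these entries are unchanged. Also $L'(r_0,c_{\ell-1})=x$. Thus $c_{\ell-1}=\sigma_{i,r_0}(L')^{\ell-1}(m_u)$ and $x=L'(r_0,c_{\ell-1})$ are recovered from $L'$, and flipping the cycle of $\beta_{a,x}$ through $r_0$ in $L'$ recovers $L$. So $(L,x)\mapsto L'$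 is injective into $\mathcal E$.

**Step 2 (counting).** We now sum over $u,v,\ell$. Let $f_v$ be the $f$ of Lemma 8 for $a=L(i,m_v)$. On $\{f_v\ge\delta_0n\}$ at least $\delta_0n-\lambda n\ge\delta_0n/2$ symbols $x$ are allowed, so $\mathbb P(\mathcal G,f_v\ge\delta_0n)\le\frac2{\delta_0n}\mathbb P(\mathcal E)$. Summing over $u,v,\ell$ gives at most $\frac{2\kappa^2\lambda}{\delta_0}\mathbb P(\mathcal E)$. Add $\sum_v\mathbb P(\mathcal E,f_v\le\delta_0n)\le\frac\varepsilon2\mathbb P(\mathcal E)+\kappa\xi_n$, which is Lemma 8 with $\varepsilon/(2\kappa)$, and take $\lambda$ with $2\kappa^2\lambda/\delta_0\le\varepsilon/2$. $\square$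

**Proof of Proposition 2.** We split off the invariance error and then use that the marked points are far apart for most rows. Take $\lambda$ from Lemma 9 with $\varepsilon/4$, then $N$ with $\kappa e^{-\lambda N/2}\le\varepsilon/8$. Let $\phi(\sigma)=\eta(\sigma|_{X_0})$, a function of $\sigma$ and $L_i$ (put $\phi=0$ for those $L_i$ for which $X_0,\eta$ are not defined; they do not occur on $\mathcal E$), and write $\phi-\bar\eta=(\phi-\phi_N)+(\phi_N-\bar\eta)$. Since $\mathcal E$ depends only on $R^*$, it is closed under free switches. Lemma 6, with $\varepsilon/4$ and $\omega=0$, bounds the first part by $\frac\varepsilon4n\mathbb P(\mathcal E)+\exp(-n^{1.015})$. In the second part, rows with all gaps larger than $\lambda n$ contribute at most $\frac\varepsilon8+\frac{\kappa N}n\le\frac\varepsilon4$ each, by Lemma 7(ii). The other rows contribute at most $1$ each, in total at most $\frac\varepsilon4n\mathbb P(\mathcal E)+\kappa n\xi_n$ by Lemma 9 (the marks depend only on $L_i$, and $i\in R^*$). The sum is at most $\varepsilon n\mathbb P(\mathcal E)+n^2\xi_n$ for large $n$. The symbol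 version follows by conjugation. $\square$

With Section 6 this completes the proof of Theorem A, and with it Corollary B: the conjecture is true, $\lim_{n\to\infty}E_3=\frac1{18}$.

## 12. Subsquares of order $m$ and the Poisson limit

**Proof of Theorem C(i).** There are $\binom nm^3\Lambda_m$ possible subsquares of order $m$, each a partial Latin square with $m^2$ triples. By Theorem A, $E_m=\binom nm^3\Lambda_m(1+o(1))n^{-m^2}$, which is the claim. $\square$

**Proof of Theorem C(ii).** We compute factorial moments. Let $\mathcal Q$ be the set of the $12\binom n3^3$ potential order-3 subsquares (sets of 9 triples). Then, for fixed $l\ge1$,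
$$\mathbb E[X(X-1)\cdots(X-l+1)]=\sum\mathbb P(Q_1\cup\dots\cup Q_l\subset L)$$
over ordered $l$-tuples of distinct $Q_a\in\mathcal Q$. Only tuples whose union is a partial Latin square contribute.

**Step 1 (tuples sharing no line).** These give the main term. There are $(1+o(1))(n^9/18)^l$ tuples in which no two members share a row, column or symbol, and the union of each is a partial Latin square with $9l$ triples, contained in $L$ with probability $(1+o(1))n^{-9l}$ by Theorem A. Total: $(1+o(1))18^{-l}$.

**Step 2 (other tuples).** We show that they contribute $O(1/n)$. Let the union have $v$ lines and $e$ triples. For each of the boundedly many isomorphism types there are $O(n^v)$ placements, each with probability $O(n^{-e})$ by Theorem A. So it suffices to show $v-e\le-1$. Order the tuple so that $Q_1,Q_2$ share a line, and add the $Q_a$ one at a time. If $Q_a$ shares $\alpha,\beta,\gamma$ rows, columns, symbols and a set $B$ of triples with the union of the previous ones, then it brings $9-(\alpha+\beta+\gamma)$ new lines and $9-|B|$ new triples, so $v-e$ changes by $|B|-(\alpha+\beta+\gamma)$.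 Each triple of $B$ has a shared row, column and symbol and is determined by any two of them, so $|B|\le\min(\alpha\beta,\beta\gamma,\alpha\gamma)$; also $\alpha,\beta,\gamma\le3$. Assume without loss of generality $\alpha\le\beta\le\gamma$. If $\alpha=3$, then $|B|\le9=\alpha+\beta+\gamma$, with equality only if $|B|=9$. If $\alpha=2$, $|B|\le2\beta<2+\beta+\gamma$. If $\alpha=1$, $|B|\le\beta<1+\beta+\gamma$. If $\alpha=0$, $B=\emptyset$ and the change is $-(\beta+\gamma)$. So the change is at most $0$, and it is $0$ only if no line is shared or $|B|=9$. When $Q_2$ is added to $Q_1$, a line is shared, and $|B|=9$ would force $Q_1=Q_2$; so that change is at most $-1$. A single square has $v-e=9-9=0$. Hence $v-e\le-1$.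

**Step 3 (conclusion).** By Steps 1 and 2 the $l$-th factorial moment of $X$ converges to $18^{-l}$, the $l$-th factorial moment of Poisson$(1/18)$, for every $l$. Hence all moments converge, and since the Poisson law is determined by its moments, $X$ also converges in distribution to Poisson$(1/18)$. $\square$
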